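# Products of calibrations in orthogonal subspaces

## 1. Three theorems on the comass of $\varphi\wedge\psi$

**Theorem A.** A *calibration* is a constant-coefficient form of comass $1$, where the comass $\|\varphi\|^*$ is the largest value of $\varphi$ on orthonormal frames (for a $0$-form, its absolute value). For integers $a,b,c,d\ge 0$ let $\Gamma(a,b\,|\,c,d)$ be the supremum of $\|\varphi\wedge\psi\|^*$ over all calibrations $\varphi\in\bigwedge^a\mathbf R^{(a+b)*}$ and $\psi\in\bigwedge^c\mathbf R^{(c+d)*}$, both regarded as forms on the orthogonal direct sum $\mathbf R^{a+b}\oplus\mathbf R^{c+d}$ via the orthogonal projections. Put $\Gamma(r,s):=\Gamma(r,s\,|\,s,r)$. Then for $r,s\ge 1$ and $p=r+s$,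
$$\Gamma(r,s)\ \ge\ \Big(\frac rp\Big)^{r/2}\Big(\frac sp\Big)^{s/2}\ \frac{\binom pr-1}{\min(r,s)^2\,p}.\tag{1}$$
In particular $\Gamma(16,16)>1$ (indeed $>1.11$), $\Gamma(3,2200)>1$, and $\Gamma(r,s)\to\infty$ as $s\to\infty$ for each fixed $r\ge 3$. Consequently the assertion "for all $1\le k\le m$ and $1\le l\le n$ and all calibrations $\varphi\in\bigwedge^k\mathbf R^{m*}$, $\psi\in\bigwedge^l\mathbf R^{n*}$, the form $\varphi\wedge\psi$ is a calibration on $\mathbf R^{m+n}$" is false.

**Theorem B.** Write $a=k$, $b=m-k$, $c=l$, $d=n-l$.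

1. $\Gamma(a,b\,|\,c,d)=\Gamma(r,s)$ with $r=\min(a,d)=\min(k,n-l)$ and $s=\min(b,c)=\min(m-k,l)$. Moreover $\Gamma(r,s)=\Gamma(s,r)$, and $\Gamma$ is nondecreasing in each argument.
2. $\Gamma(r,s)=\max\big\{\sum_{|I|=r}c_Is_{I^c}\varphi_I^2\big\}$, the maximum being over $r$-forms $\varphi$ on $\mathbf R^{r+s}$ with $\|\varphi\|^*\le1$ and numbers $c_i,s_i\ge 0$ with $c_i^2+s_i^2=1$. Here $c_I=\prod_{i\in I}c_i$, $s_{I^c}=\prod_{i\notin I}s_i$.
3. If $\min(r,s)\le 2$, i.e. $\min(k,m-k,l,n-l)\le 2$, products of calibrations are always calibrations. The same holds for $(r,s)=(3,3)$.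
4. If $\min(r,s)\ge 3$ and $\max(r,s)\ge 2200$, or if $r,s\ge 16$, the product property fails for some calibrations with parameters $(m,k,n,l)$.

Hence the property "for all $l,n,\psi$ and all $m,\varphi$ of degree $k$, the product is a calibration" holds if and only if $k\le 2$. Only finitely many pairs $(r,s)$ remain undecided.

**Theorem C.** For fixed $r\ge 2$ there are constants $0<c_r<C_r$ with $c_r\,s^{r/2-1}\le\Gamma(r,s)\le C_r\,s^{r/2-1}$ for all $s\ge 1$. Uniformly in $r,s\ge1$, with $p=r+s$,
$$\frac{\binom pr^{1/2}}{2\,p\,(p+1)^{1/2}\min(r,s)^2}\ \le\ \Gamma(r,s)\ \le\ \binom pr^{1/2}.$$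

We first unpack these statements. Theorem A is then proved in Sections 4–6, Theorem B in Sections 7–10 and Theorem C in Section 11. The counterexamples are not written down explicitly; a random form provides them.

## 2. Comass, calibrations, and what $\Gamma$ measures

**Definition.** Let $\varphi$ be a constant-coefficient $k$-form on $\mathbf R^N$. Its comass is
$$\|\varphi\|^*=\sup\{\langle\xi,\varphi\rangle:\xi\in G(k,\mathbf R^N)\},$$
where $G(k,\mathbf R^N)$ is the Grassmannian of oriented $k$-planes. A plane is identified with the unit simple $k$-vector $x_1\wedge\dots\wedge x_k$, with $x_1,\dots,x_k$ an oriented orthonormal basis of it, and $\langle x_1\wedge\dots\wedge x_k,\varphi\rangle=\varphi(x_1,\dots,x_k)$. The form is a calibration if $\|\varphi\|^*=1$, and a plane $\xi$ with $\langle\xi,\varphi\rangle=1$ is said to be calibrated by $\varphi$. Since the Grassmannian is compact, the supremum is attained.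

The bars $|\cdot|$ always denote Euclidean norms, also for forms: $|\varphi|^2=\sum_I\varphi_I^2$ if $\varphi=\sum_I\varphi_Ie^I$ in an orthonormal basis. The comass tests $\varphi$ against unit *simple* vectors only, so $\|\varphi\|^*\le|\varphi|$, and the gap between these two norms will be decisive.

**Example 1.** The form $\varphi=e^{12}+e^{34}$ on $\mathbf R^4$ satisfies $\varphi(x,y)=\langle Jx,y\rangle$ with the rotation $Je_1=e_2$, $Je_2=-e_1$, $Je_3=e_4$, $Je_4=-e_3$. So $|\varphi(x,y)|\le|Jx||y|=|x||y|$, and $\varphi(e_1,e_2)=1$: it is a calibration, while $|\varphi|=\sqrt 2$.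

**Example 2.** On $\mathbf R^{2r}=\mathbf C^r$ with $z_j=x_j+iy_j$ let $\varphi=\operatorname{Re}(dz_1\wedge\dots\wedge dz_r)$. On $r$ vectors it is the real part of a complex $r\times r$ determinant, so Hadamard's inequality gives $\|\varphi\|^*\le1$; the value on $\partial_{x_1},\dots,\partial_{x_r}$ is $1$. Expanding $\prod(dx_j+i\,dy_j)$, the real part keeps the monomials with an even number of $dy$'s, each with coefficient $\pm1$. There are $2^{r-1}$ of them, so $|\varphi|^2=2^{r-1}$.

**The problem in words.** Put a calibration $\varphi$ on $V=\mathbf R^m$ and a calibration $\psi$ on $W=\mathbf R^n$, with $V\perp W$. Is $\varphi\wedge\psi$ a calibration on $V\oplus W$? If $\xi$ is calibrated by $\varphi$ and $\eta$ by $\psi$, then $\langle\xi\wedge\eta,\varphi\wedge\psi\rangle=1$. So the comass of the product is at least $1$ (in particular $\Gamma\ge1$), and the question is whether some plane *in mixed position* can do better than $1$. The problem comes from the paper "Calibrations on R⁸", which says that the general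 case is open; two cases are known to have the answer yes, namely one factor simple, and $\varphi$ of degree $2$. We prove both in Section 3.

The number $\Gamma(a,b\,|\,c,d)$ is the worst comass for given degrees $a=k$, $c=l$ and codegrees $b=m-k$, $d=n-l$. The product property holds for the parameters $(m,k,n,l)$ exactly when $\Gamma(a,b\,|\,c,d)=1$. Theorem B.1 says that only two numbers matter. For instance $\varphi$ of degree $4$ on $\mathbf R^{10}$ and $\psi$ of degree $5$ on $\mathbf R^8$ have $(a,b,c,d)=(4,6,5,3)$, so the relevant pair is $r=\min(4,3)=3$, $s=\min(6,5)=5$.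

**Conventions.** For $I=\{i_1<\dots<i_k\}\subset\{1,\dots,p\}$ let $I^c$ be the complement, $x_I=(x_{i_1},\dots,x_{i_k})$, $\varphi_I=\varphi(e_I)$, and let $\varepsilon_I=\pm1$ be the sign with $e^I\wedge e^{I^c}=\varepsilon_Ie^{1\cdots p}$. For a $k$-form $\varphi$, an $l$-form $\psi$ and $p=k+l$ vectors, the wedge product is
$$(\varphi\wedge\psi)(x_1,\dots,x_p)=\sum_{|I|=k}\varepsilon_I\,\varphi(x_I)\,\psi(x_{I^c}).\tag{2}$$
When $\varphi$ lives on $V$ and $\psi$ on $W$, one has $\varphi(x_I)=\varphi(\pi_Vx_I)$ and $\psi(x_{I^c})=\psi(\pi_Wx_{I^c})$. The Hodge star on an oriented $\mathbf R^p$ is the linear map with $*e^I=\varepsilon_Ie^{I^c}$. For example, on $\mathbf R^4$ we have $e^{13}\wedge e^{24}=-e^{1234}$, so $*e^{13}=-e^{24}$. Finally $\iota_x\alpha=\alpha(x,\cdot,\dots,\cdot)$ is contraction.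

**Facts on the comass.**

* **(N1)** $\|\varphi\|^*=\max\varphi(x_1,\dots,x_k)$ over all vectors with $|x_i|\le1$. Indeed $|x_1\wedge\dots\wedge x_k|\le\prod|x_i|$ (Hadamard), so $x_1\wedge\dots\wedge x_k$ is a number in $[0,1]$ times a unit simple vector. Hence $|\varphi(x_1,\dots,x_k)|\le\|\varphi\|^*\prod|x_i|$; contraction with a unit vector does not increase comass; and since the norm of a $1$-form is its maximum on unit vectors, $|\varphi(x_1,\dots,x_{k-1},\cdot)|\le\|\varphi\|^*\prod|x_i|$. In coordinates, for unit vectors $x_i$ and $\|\varphi\|^*\le1$: $\sum_j\varphi(x_1,\dots,x_{k-1},e_j)^2\le1$.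
* **(N2)** Restriction to a subspace does not increase comass, because there are fewer planes to test. Pullback under an orthogonal projection $\pi$ preserves comass: it does not increase it by (N1), since $|\pi x|\le|x|$, and restricting back to the image recovers the form.
* **(N3)** The Hodge star is an isometry that maps unit simple vectors bijectively to unit simple vectors (a plane goes to its orthogonal complement). So $\|{*\varphi}\|^*=\|\varphi\|^*$.

For a $1$-form comass and norm agree, and by (N3) they also agree for $(N-1)$-forms on $\mathbf R^N$.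

## 3. Simple forms and $2$-forms: where disjointness does the work

**Simple $\varphi$.** Suppose $\varphi$ is a simple $k$-form on $V$ and $\psi$ an $l$-form on $W$, both of comass $\le1$. Let $\xi$ be a $(k+l)$-plane. The restriction of $\varphi$ to $\xi$ is again simple, so there is an orthonormal basis $g_i$ of $\xi$ with $\varphi|_\xi=\mu\,g^{1\cdots k}$, and $|\mu|=|\varphi(g_1,\dots,g_k)|\le1$. In the sum (2) a single term survives, and $|\langle\xi,\varphi\wedge\psi\rangle|=|\mu||\psi(g_{k+1},\dots,g_{k+l})|\le1$. The same argument works if $\psi$ is simple. In particular degree $1$ is settled.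

**Proposition 1.** Let $\varphi$ be a $2$-form on $V$ and $\psi$ an $l$-form on $W$, $l\ge0$, both of comass $\le1$. Then $\|\varphi\wedge\psi\|^*\le1$.

*Proof.* We imitate the simple case, with the next best normal form. Let $\xi$ be an $(l+2)$-plane. By the spectral theorem for skew-symmetric matrices, $\xi$ has an orthonormal basis $g_i$ in which $\varphi(g_{2j-1},g_{2j})=\mu_j\ge0$ and all other pairings $\varphi(g_i,g_{i'})$ with $i<i'$ vanish; if $l$ is odd, $g_{l+2}$ is unpaired. Reversing the orientation of $\xi$ if necessary only changes a sign, which absolute values will absorb. Let $u_i=|\pi_Vg_i|$ and $v_i=|\pi_Wg_i|$, so $u_i^2+v_i^2=1$, and put $A_j=u_{2j-1}u_{2j}$, $B_j=v_{2j-1}v_{2j}$. By (N1), $\mu_j=\varphi(\pi_Vg_{2j-1},\pi_Vg_{2j})\le A_j$. Also by (N1), $\psi$ evaluated on the $g_i$ with $i\ne2j-1,2j$ is at most $\prod_{i\ne j}B_i$ in absolute value, times $v_{l+2}\le1$ if $l$ is odd. Hence by (2)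
$$|\langle\xi,\varphi\wedge\psi\rangle|\le\sum_j\mu_j\,|\psi(g_i:i\ne 2j-1,2j)|\le\sum_jA_j\prod_{i\ne j}B_i\le\prod_j(A_j+B_j)\le1.$$
The third inequality holds because the middle sum consists of some of the nonnegative terms of the expanded product. The last one holds because $A_j+B_j=u_{2j-1}u_{2j}+v_{2j-1}v_{2j}\le1$ by Cauchy–Schwarz. $\square$

**Why this stops at degree $3$.** The proof needs an orthonormal basis of $\xi$ in which the index sets carrying $\varphi|_\xi$ are *disjoint*. For $3$-forms there is usually none. On a $6$-dimensional $\xi$ the $3$-forms of the shape $\mu_1g^{123}+\mu_2g^{456}$, over all orthonormal bases, are the image of a smooth map from $O(6)\times\mathbf R^2$, which has dimension $15+2=17$, into the space of $3$-forms, which has dimension $\binom63=20$; the image has measure zero. Without disjointness, bounding each term of (2) by (N1) is too weak: if all $u_i=v_i=1/\sqrt2$, there are $20$ terms, each bounded by $1/8$, and the bound is $5/2$ rather than $1$. (The failure of the bound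 does not decide the case: we shall see that $\Gamma(3,3)=1$.)

So in degree $3$ and higher, the many overlapping terms in (2) may add up. The next section arranges that they all do.

## 4. The dual form and a diagonal plane

**Step 1 (a plane on which nothing cancels).** This step turns the search for a counterexample into the search for a single form with a large Euclidean norm. Let $\varphi=\sum_{|I|=r}\varphi_Ie^I$ be a calibration on $V=\mathbf R^p$, $p=r+s$. Let $W$ be a second copy of $\mathbf R^p$ with orthonormal basis $f_i$. Take for $\psi$ the copy of $*\varphi$ on $W$: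
$$\psi=\sum_{|I|=r}\varepsilon_I\varphi_If^{I^c}.$$
By (N3) it is a calibration, of degree $s$. For $c_i,s_i\ge0$ with $c_i^2+s_i^2=1$ the vectors $v_i=c_ie_i+s_if_i$ are orthonormal in $V\oplus W$. Let $\xi$ be the $p$-plane $v_1\wedge\dots\wedge v_p$. Then $\varphi(v_I)=c_I\varphi_I$ and $\psi(v_{I^c})=s_{I^c}\psi(f_{I^c})=s_{I^c}\varepsilon_I\varphi_I$, so in (2) the sign $\varepsilon_I$ occurs twice and
$$\|\varphi\wedge\psi\|^*\ \ge\ \langle\xi,\varphi\wedge\psi\rangle=\sum_{|I|=r}c_Is_{I^c}\varphi_I^2 .\tag{3}$$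
With $c_i^2=r/p$, $s_i^2=s/p$ for all $i$ (here $r,s\ge1$) this becomes
$$\|\varphi\wedge\psi\|^*\ \ge\ \Big(\frac rp\Big)^{r/2}\Big(\frac sp\Big)^{s/2}|\varphi|^2 .\tag{4}$$

For example, $\varphi=e^{12}+e^{34}$ has $\psi=f^{34}+f^{12}$, and on $\xi=\frac14\bigwedge(e_i+f_i)$ the two terms $e^{12}\wedge f^{34}$ and $e^{34}\wedge f^{12}$ give $\frac14$ each, while $e^{12}\wedge f^{12}$ and $e^{34}\wedge f^{34}$ give $0$. The total is $\frac12$, which is (4) with $r=s=2$.

**Trying known calibrations in (4).** To win, we need a calibration with $|\varphi|^2>(p/r)^{r/2}(p/s)^{s/2}$.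

* For $r=2$ this is impossible, in agreement with Proposition 1: by (N1), $|\varphi|^2=\frac12\sum_i|\varphi(e_i,\cdot)|^2\le p/2$, while the required value is $\frac p2(p/s)^{s/2}\ge\frac p2$.
* Example 2 has $r=s$, $p=2r$, $|\varphi|^2=2^{r-1}$, and the required value is $2^{r}$. The bound (4) equals exactly $\frac12$ for every $r$.
* On $\mathbf R^7=\operatorname{Im}\mathbf O$ the $3$-form $\varphi(x,y,z)=\langle x,yz\rangle$ is a calibration, since $|\langle x,yz\rangle|\le|x||yz|=|x||y||z|$ and its value is $1$ on a suitable triple of standard units. For standard units $e_i\ne e_j$ the product $e_ie_j$ is $\pm$ a third one, so the sum of $\varphi(e_i,e_j,e_k)^2$ over all ordered triples is $7\cdot6$, and $|\varphi|^2=42/6=7$. The required value is $(7/3)^{3/2}(7/4)^2>10$.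

These symmetric examples do not have enough norm for (4). What (4) asks for is a form whose mass is spread over very many coordinates without any one plane seeing much of it. A form with independent Gaussian coefficients is of this type.

## 5. Gaussian forms have large norm and small comass

Fix $r,s\ge1$, $p=r+s$, $N=\binom pr\ge2$. Let $G=\sum_{|I|=r}g_Ie^I$ with independent standard normal $g_I$. The Euclidean norm of $G$ is about $\sqrt N$. We must show that its comass is much smaller. It is the supremum of a Gaussian process indexed by frames, and the tool is a comparison theorem.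

**Sudakov–Fernique inequality** (see e.g. Vershynin, *High-Dimensional Probability*, Theorem 7.2.11). Let $(X_t)$ and $(Y_t)$ be centered Gaussian families indexed by a finite set $T$ with $E(X_t-X_{t'})^2\le E(Y_t-Y_{t'})^2$ for all $t,t'\in T$. Then $E\max_tX_t\le E\max_tY_t$.

**Step 2 (a matrix inequality).** This is what lets us compare the process of $G$, which involves determinants, with a process that is linear in the vectors of the frame. *Claim: if $M$ is a real $r\times r$ matrix with operator norm at most $1$, then*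
$$\operatorname{tr}M-\det M\le r-1.\tag{5}$$
Write $M=U\operatorname{diag}(\sigma)V^T$ with $U,V$ orthogonal and $\sigma\in[0,1]^r\subset[-1,1]^r$. Fix $U,V$ and let $\sigma$ vary in the cube $[-1,1]^r$. Then $\operatorname{tr}M=\sum_i\sigma_i(V^TU)_{ii}$ is linear in $\sigma$, and $\det M=\det U\det V\prod_i\sigma_i$ is affine in each $\sigma_i$ separately. A function that is affine in each variable separately is at most its maximum over the vertices of the cube (move one coordinate at a time to an end of its interval without decreasing the value). At a vertex $\sigma\in\{\pm1\}^r$ the matrix $M$ is orthogonal, and there are two cases.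

* If $\det M=1$, then $\operatorname{tr}M-1\le r-1$.
* If $\det M=-1$, then $-1$ is an eigenvalue: the non-real eigenvalues come in conjugate pairs of product $1$, so the real eigenvalues, all $\pm1$, have product $-1$. The other $r-1$ eigenvalues have real part at most $1$, so $\operatorname{tr}M\le r-2$ and $\operatorname{tr}M+1\le r-1$.

This proves (5).

**Step 3 (the comass of $G$).** *Claim:*
$$E\|G\|^*\le\min(r,s)\sqrt p.\tag{6}$$
For an orthonormal $r$-frame $F=(x_1,\dots,x_r)$ in $\mathbf R^p$ let
$$X_F=\langle x_1\wedge\dots\wedge x_r,G\rangle,\qquad Y_F=\sum_{i=1}^r\langle\gamma_i,x_i\rangle,$$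
with $\gamma_1,\dots,\gamma_r$ independent standard Gaussian vectors in $\mathbf R^p$. Then $\sup_FX_F=\|G\|^*$. For two frames $F,F'$ put $M=(\langle x_i,x_j'\rangle)_{ij}$. Since $\langle\eta,G\rangle$ has variance $|\eta|^2$ and the inner product of $x_1\wedge\dots\wedge x_r$ and $x'_1\wedge\dots\wedge x'_r$ is $\det M$,
$$E(X_F-X_{F'})^2=2-2\det M,\qquad E(Y_F-Y_{F'})^2=\sum_i|x_i-x_i'|^2=2r-2\operatorname{tr}M.$$
The matrix $M$ is the product of the transpose of a matrix with orthonormal columns and a matrix with orthonormal columns, so its operator norm is at most $1$. By (5), $2-2\det M\le2r-2\operatorname{tr}M$, so the hypothesis of Sudakov–Fernique holds for every finite set of frames.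

To pass to all frames, take finite sets $T_1\subset T_2\subset\cdots$ of frames whose union is dense. By continuity in $F$, $\max_{T_n}X_F$ increases to $\sup_FX_F$, and likewise for $Y$; the maxima are bounded below by the integrable variables $X_{F_1}$, $Y_{F_1}$ with $F_1\in T_1$, so monotone convergence applies. Hence
$$E\|G\|^*=E\sup_FX_F\le E\sup_FY_F\le\sum_{i=1}^rE|\gamma_i|\le r\sqrt p,$$
where $E|\gamma_i|\le(E|\gamma_i|^2)^{1/2}=\sqrt p$. Finally $*G$ has coefficients $\pm g_I$, so it is a standard Gaussian $s$-form, and $\|{*G}\|^*=\|G\|^*$ by (N3). The bound just proved, applied to $*G$, gives $E\|G\|^*\le s\sqrt p$. This proves (6).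

**Step 4 (the norm of $G$).** *Claim: $(E|G|)^2\ge N-1$.* Let $a_N$ be the expected norm of a standard Gaussian vector in $\mathbf R^N$. In polar coordinates
$$a_N=\frac{\int_0^\infty\rho^Ne^{-\rho^2/2}\,d\rho}{\int_0^\infty\rho^{N-1}e^{-\rho^2/2}\,d\rho}=\sqrt2\,\frac{\Gamma_{\rm Euler}(\frac{N+1}2)}{\Gamma_{\rm Euler}(\frac N2)},$$
so $a_Na_{N-1}=2\,\Gamma_{\rm Euler}(\frac{N+1}2)/\Gamma_{\rm Euler}(\frac{N-1}2)=N-1$. Dropping a coordinate does not increase the norm, so $a_{N-1}\le a_N$, and $a_N^2\ge a_Na_{N-1}=N-1$.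

**Step 5 (a single good form, and the proof of (1)).** We now pass from expectations to one form. Put $\rho=E|G|/E\|G\|^*$. Since $E(|G|-\rho\|G\|^*)=0$, the event $|G|\ge\rho\|G\|^*$ has positive probability, and $G\ne0$ almost surely. Choose an outcome with both properties. Then $\varphi=G/\|G\|^*$ is a calibration with
$$|\varphi|^2\ge\rho^2\ge\frac{N-1}{\min(r,s)^2\,p}.$$
Insert this in (4). The result is (1). $\blacksquare$

**Why degree $3$ is the threshold for this construction.** For fixed $r$ and large $p$ we have produced $|\varphi|^2$ of order at least $p^{r}/p=p^{r-1}$, while (4) requires more than $(p/r)^{r/2}(p/s)^{s/2}$, which is of order $p^{r/2}$. The first exponent exceeds the second exactly when $r>2$.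

## 6. The values in Theorem A

**Step 6 ($r=s=16$).** Here $p=32$ and the two powers in (1) are $2^{-8}$ each. With $\binom{32}{16}=601080390$,
$$\Gamma(16,16)\ge2^{-16}\cdot\frac{601080389}{256\cdot32}=\frac{601080389}{536870912}>1.11 .$$
So there is a counterexample with $k=l=16$, $m=n=32$, and the assertion in question is disproved.

**Step 7 (fixed $r$).** We simplify (1) for all $r,s\ge1$. We have $(s/p)^{s/2}=(1+r/s)^{-s/2}\ge e^{-r/2}$. Also $\binom pr\ge2$ gives $\binom pr-1\ge\frac12\binom pr\ge\frac12(p/r)^r$, and $\min(r,s)\le r$. Therefore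
$$\Gamma(r,s)\ \ge\ \Big(\frac rp\Big)^{r/2}e^{-r/2}\,\frac{(p/r)^r}{2\,r^2p}=\tfrac12e^{-r/2}\,r^{-r/2-2}\,p^{\,r/2-1},\tag{7}$$
which tends to $\infty$ as $s\to\infty$ if $r\ge3$.

**Step 8 ($r=3$, $s=2200$).** Here $p=2203$, and we keep the constants. From $p(p-1)(p-2)=p^2(p-3)+2p$ we get $\binom p3-1=\frac{p^2(p-3)}6+\frac p3-1\ge\frac{p^2(p-3)}6$. With $(s/p)^{s/2}\ge e^{-3/2}$, (1) gives
$$\Gamma(3,2200)\ge\Big(\frac3p\Big)^{3/2}e^{-3/2}\,\frac{p^2(p-3)}{6\cdot9\,p}=\frac{3^{3/2}}{54\,e^{3/2}}\,\sqrt p\,\Big(1-\frac3p\Big)>0.02147\cdot46.87>1.006 .$$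
This completes the proof of Theorem A. $\blacksquare$

## 7. From four parameters to two

We prove Theorem B.1. Three symmetries of $\Gamma(a,b\,|\,c,d)$ are needed.

**Step 1 (Hodge duality).** *Claim: $\Gamma(a,b\,|\,c,d)=\Gamma(b,a\,|\,d,c)$.* Let $\dim V=a+b$ and $\dim W=c+d$, with orthonormal bases $e_i$, $f_j$. For $|I|=a$, $|J|=c$, moving $f^J$ past $e^{I^c}$ gives
$$e^I\wedge f^J\wedge(*_Ve^I)\wedge(*_Wf^J)=(-1)^{bc}\,\mathrm{vol}_V\wedge\mathrm{vol}_W .$$
The sign depends only on the degrees, so $*(\varphi\wedge\psi)=\pm(*_V\varphi)\wedge(*_W\psi)$ for all $\varphi,\psi$. By (N3) the comasses of $\varphi\wedge\psi$ and $(*_V\varphi)\wedge(*_W\psi)$ agree, and $*_V$, $*_W$ map calibrations bijectively to calibrations, of degrees $b$ and $d$.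

**Step 2 (monotonicity).** Replace $V$ by $V\oplus\mathbf R$ and pull $\varphi$ back. By (N2) it remains a calibration, and the new product is the pullback of the old one, with the same comass. So $\Gamma$ is nondecreasing in $b$, and in the same way in $d$. By Step 1 it is also nondecreasing in $a$ and $c$.

**Step 3 (restriction).** *Claim: $\Gamma(a,b\,|\,c,d)=\Gamma(a,b'\,|\,c,d')$ with $b'=\min(b,c)$, $d'=\min(d,a)$.* This says that an $(a+c)$-plane cannot use more than $a+c$ dimensions on either side. Let $\xi$ be an $(a+c)$-plane in $V\oplus W$. Choose subspaces $V'\supset\pi_V(\xi)$ of $V$ and $W'\supset\pi_W(\xi)$ of $W$ with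
$$\dim V'=\min(a+b,a+c)=a+b',\qquad\dim W'=\min(c+d,a+c)=c+d'.$$
Then $\xi\subset V'\oplus W'$ and $\langle\xi,\varphi\wedge\psi\rangle=\langle\xi,\varphi|_{V'}\wedge\psi|_{W'}\rangle$. The restrictions have comass $\le1$ by (N2). If one of them is $0$, the pairing is $0$; otherwise divide them by their comasses. In both cases the pairing is at most $\Gamma(a,b'\,|\,c,d')$. So $\Gamma(a,b\,|\,c,d)\le\Gamma(a,b'\,|\,c,d')$, and the reverse inequality is Step 2.

**Step 4 (conclusion).** Restriction shortens the second and fourth entries; after a duality it shortens the other two. By Step 3, then Step 1, then Step 3 again (note $d'\le a$, $b'\le c$), then Step 1 again,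
$$\Gamma(a,b\,|\,c,d)=\Gamma(a,b'\,|\,c,d')=\Gamma(b',a\,|\,d',c)=\Gamma(b',\min(a,d')\,|\,d',\min(c,b'))=\Gamma(b',d'\,|\,d',b')=\Gamma(d',b'\,|\,b',d').$$
The last term is $\Gamma(r,s)$ with $r=d'=\min(a,d)$ and $s=b'=\min(b,c)$. Moreover $\Gamma(r,s)=\Gamma(r,s\,|\,s,r)=\Gamma(s,r\,|\,r,s)=\Gamma(s,r)$ by Step 1, and monotonicity of $\Gamma(r,s)$ in $r$ and $s$ follows from Step 2. This proves Theorem B.1. $\blacksquare$

## 8. An exact formula for $\Gamma(r,s)$

We prove Theorem B.2: the diagonal planes and dual forms of Section 4 are the worst case. Let $p=r+s$ and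
$$Q(\varphi,c,s)=\sum_{|I|=r}c_Is_{I^c}\varphi_I^2 .$$
The set of admissible $(\varphi,c,s)$ is compact (for $\|\varphi\|^*\le1$ all $|\varphi_I|\le1$), so $Q$ has a maximum on it.

**Step 1 ($\Gamma(r,s)\ge\max Q$).** If $\varphi=0$ then $Q=0$. Otherwise dividing $\varphi$ by $\|\varphi\|^*\le1$ does not decrease $Q$, and for calibrations $Q\le\Gamma(r,s)$ by (3).

**Step 2 (a basis adapted to both projections).** Let $V=W=\mathbf R^p$, let $\varphi,\psi$ be calibrations of degrees $r,s$ on $V,W$, and let $\xi$ be a $p$-plane in $V\oplus W$. The quadratic form $x\mapsto|\pi_Vx|^2$ on $\xi$ is diagonal in some orthonormal basis $g_1,\dots,g_p$ of $\xi$, so the $\pi_Vg_i$ are mutually orthogonal. Since $\langle\pi_Wg_i,\pi_Wg_j\rangle=\langle g_i,g_j\rangle-\langle\pi_Vg_i,\pi_Vg_j\rangle$, so are the $\pi_Wg_i$. Put $c_i=|\pi_Vg_i|$, $s_i=|\pi_Wg_i|$, normalize the nonzero projections and complete them to orthonormal bases; as $\dim V=\dim W=p$ there is room. Thus $g_i=c_ia_i+s_ib_i$ with $c_i,s_i\ge0$, $c_i^2+s_i^2=1$,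 and $(a_i)$, $(b_i)$ orthonormal bases of $V$, $W$.

**Step 3 ($\Gamma(r,s)\le\max Q$).** This step separates the two forms. By (2) and $|xy|\le\frac12(x^2+y^2)$,
$$|\langle\xi,\varphi\wedge\psi\rangle|\le\sum_{|I|=r}c_Is_{I^c}|\varphi(a_I)||\psi(b_{I^c})|\le\tfrac12\sum_Ic_Is_{I^c}\varphi(a_I)^2+\tfrac12\sum_Ic_Is_{I^c}\psi(b_{I^c})^2 .$$
The numbers $\varphi(a_I)^2$ are the squared coefficients of an $r$-form of comass $1$ on $\mathbf R^p$. So are the numbers $\psi(b_{I^c})^2=(*\psi)(b_I)^2$, by (N3). Hence each half is at most $\frac12\max Q$. $\blacksquare$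

As a small check, for $r=s=1$ we have $Q=c_1s_2\varphi_1^2+c_2s_1\varphi_2^2\le\varphi_1^2+\varphi_2^2\le1$, in agreement with Section 3.

## 9. The balanced case $(3,3)$

We show $\Gamma(3,3)=1$. By Section 8 we must bound $Q$ for $3$-forms on $\mathbf R^6$. The numbers $c_I^2s_{I^c}^2$ are the probabilities of a random subset whose membership events are independent. The plan is to bound the square of each part of $Q$ by such a probability. The following inequality does this for coefficients indexed by pairs.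

**Lemma 2.** Let $b_{ij}=b_{ji}\ge0$, $b_{ii}=0$ and $\sum_jb_{ij}\le1$ for all $i$ in a finite index set. Let $t_i\ge0$ and $x_i=t_i^2$. Then
$$\Big(\sum_{i<j}b_{ij}t_it_j\Big)^2\le\sum_{i<j}x_ix_j .$$

*Proof.* Think of pairs $\{i,j\}$ as edges and expand the square into three kinds of terms.

* An edge with itself gives $b_{ij}^2x_ix_j$.
* Two different edges $\{i,j\},\{i,k\}$ sharing $i$ give $2b_{ij}b_{ik}x_it_jt_k\le b_{ij}b_{ik}(x_ix_j+x_ix_k)$.
* Two disjoint edges $\{i,j\},\{k,l\}$ give $2b_{ij}b_{kl}t_it_jt_kt_l$. The product $t_it_jt_kt_l$ is at most $\frac12(x_ix_k+x_jx_l)$ and at most $\frac12(x_ix_l+x_jx_k)$; averaging the two bounds, the term is at most $\frac12b_{ij}b_{kl}(x_ix_k+x_jx_l+x_ix_l+x_jx_k)$.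

Collect the coefficient of a fixed $x_ix_j$ in the resulting bound, with $u=b_{ij}\le1$. The edge itself contributes $u^2$. A pair of adjacent edges contributes if one of the two edges is $\{i,j\}$; the other one is then $\{i,k\}$ or $\{j,k\}$. A pair of disjoint edges contributes if one edge contains $i$ and the other contains $j$, i.e. for $\{i,k\},\{j,l\}$ with $k\ne l$ and $k,l\notin\{i,j\}$. So the coefficient is
$$u^2+u\Big(\sum_{k\ne j}b_{ik}+\sum_{k\ne i}b_{jk}\Big)+\tfrac12\sum_{k\ne l;\ k,l\notin\{i,j\}}b_{ik}b_{jl}.$$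
Since $\sum_{k\ne j}b_{ik}\le1-u$ and $\sum_{l\ne i}b_{jl}\le1-u$, it is at most $u^2+2u(1-u)+\frac12(1-u)^2=1-\frac12(1-u)^2\le1$. $\square$

**Step 1 (homogeneous form).** Let $c_i,s_i\ge0$, $c_i^2+s_i^2=1$, and let $b_J=b_{ij}$ for $J=\{i,j\}$ be as in Lemma 2. If all $s_i>0$, apply the lemma with $t_i=c_i/s_i$ and multiply by $\prod s_i^2$; by continuity the result holds in general:
$$\Big(\sum_{|J|=2}b_Jc_Js_{J^c}\Big)^2\le\sum_{|J|=2}c_J^2s_{J^c}^2 .\tag{8}$$
The same holds with $c$ and $s$ exchanged.

**Step 2 (splitting off the sixth coordinate).** Lemma 2 handles pairs, but $Q$ runs over triples in $\{1,\dots,6\}$. Singling out one index turns triples into pairs, or into complements of pairs in a five-element set. Let $\|\varphi\|^*\le1$, write $[5]=\{1,\dots,5\}$ and take complements in $[5]$ from now on. Sorting the triples by whether they contain $6$,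
$$Q=s_6A+c_6B\le\sqrt{A^2+B^2},\qquad A=\sum_{I\subset[5],\,|I|=3}c_Is_{I^c}\varphi_I^2,\qquad B=\sum_{J\subset[5],\,|J|=2}c_Js_{J^c}\varphi_{J\cup\{6\}}^2 .$$
Let $X\subset[5]$ be a random subset with independent membership events and $P(i\in X)=c_i^2$.

**Step 3 (bound for $B$).** Take $b_{ij}=\varphi(e_i,e_j,e_6)^2$. Then $\sum_jb_{ij}\le|\varphi(e_i,e_6,\cdot)|^2\le1$ by (N1), and (8) gives
$$B^2\le\sum_{|J|=2}c_J^2s_{J^c}^2=P(|X|=2).$$

**Step 4 (bound for $A$).** Index the triples $I\subset[5]$ by $J=[5]\setminus I$, and put $b_{ij}=\varphi^2_{[5]\setminus\{i,j\}}$. Then $A=\sum_{|J|=2}b_Js_Jc_{J^c}$. For fixed $i$ the sets $[5]\setminus\{i,j\}$ with $j\ne i$ are the four triples in $[5]\setminus\{i\}$, so $\sum_jb_{ij}=|\varphi|_{U_i}|^2$, where $U_i$ is the span of the $e_h$ with $h\in[5]\setminus\{i\}$, of dimension $4$. A $3$-form on $\mathbf R^4$ is the star of a $1$-form, so its norm equals its comass; hence $\sum_jb_{ij}\le1$. By (8) with $c$ and $s$ exchanged,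
$$A^2\le\sum_{|J|=2}s_J^2c_{J^c}^2=P(|X|=3).$$

**Step 5 (conclusion).** $Q^2\le A^2+B^2\le P(|X|\in\{2,3\})\le1$. By Theorem B.2, $\Gamma(3,3)\le1$, and $\Gamma\ge1$ always. $\blacksquare$

## 10. Which pairs $(r,s)$ are decided

**Theorem B.3.** If $r\le2$, monotonicity and Proposition 1 give $\Gamma(r,s)\le\Gamma(2,s)\le1$. If $s\le2$, use $\Gamma(r,s)=\Gamma(s,r)$. Since $\min(r,s)=\min(k,m-k,l,n-l)$, this is the first part of B.3. For $(r,s)=(3,3)$ it is Section 9.

**Theorem B.4.** If $\min(r,s)\ge3$ and $\max(r,s)\ge2200$, symmetry and monotonicity give $\Gamma(r,s)\ge\Gamma(3,2200)>1$. If $r,s\ge16$, then $\Gamma(r,s)\ge\Gamma(16,16)>1$. By B.1, $\Gamma(k,m-k\,|\,l,n-l)=\Gamma(r,s)>1$, so some calibrations with the parameters $(m,k,n,l)$ have a product of comass greater than $1$. The same reasoning gives failure whenever the right side of (1), for $(r,s)$ or for some pair $r'\le r$, $s'\le s$ with $r',s'\ge1$, exceeds $1$.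

**The dichotomy $k\le2$.** If $k\le2$, then $r=\min(k,n-l)\le2$ and B.3 applies. If $k\ge3$, take $l=2200$, $m=k+l$, $n=l+k$. Then $(r,s)=(k,2200)$ and $\Gamma(k,2200)\ge\Gamma(3,2200)>1$. The pairs not decided by B.3 and B.4 have $\min(r,s)\ge3$ and $\max(r,s)<2200$; there are finitely many of them, for instance $(3,4)$. This completes the proof of Theorem B. $\blacksquare$

## 11. Growth of $\Gamma(r,s)$

We prove Theorem C, starting from the exact formula B.2.

**Step 1 (uniform upper bound).** By Cauchy–Schwarz and $\varphi_I^2\le1$,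
$$\sum_Ic_Is_{I^c}\varphi_I^2\le\Big(\sum_Ic_I^2s_{I^c}^2\Big)^{1/2}\Big(\sum_I\varphi_I^4\Big)^{1/2}\le\binom pr^{1/2},$$
since $\sum_{|I|=r}c_I^2s_{I^c}^2$ is the probability that a random subset has $r$ elements.

**Step 2 (uniform lower bound).** We estimate the powers in (1). Let $P(j)=\binom pj(r/p)^j(s/p)^{p-j}$ be the binomial law with parameters $p$ and $r/p$. Then $P(j+1)\ge P(j)$ if and only if $(p-j)r\ge(j+1)s$, that is, $j\le r-s/p$. As $0<s/p<1$, this holds for $j\le r-1$ and fails for $j\ge r$. So $P(r)$ is the largest of the $p+1$ values, whose sum is $1$, and $\binom pr(r/p)^r(s/p)^s\ge1/(p+1)$. Therefore $(r/p)^{r/2}(s/p)^{s/2}\ge\binom pr^{-1/2}(p+1)^{-1/2}$. Insert this and $\binom pr-1\ge\frac12\binom pr$ in (1):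
$$\Gamma(r,s)\ge\frac{\binom pr^{1/2}}{2\,p\,(p+1)^{1/2}\min(r,s)^2}.$$

**Step 3 (lower bound for fixed $r\ge2$).** This is (7) together with $p^{r/2-1}\ge s^{r/2-1}$.

**What is missing for the upper bound.** For fixed $r$, Step 1 gives only order $p^{r/2}$. A factor of order $p$ must be gained. Step 1 used just $|\varphi_I|\le1$; but (N1) also bounds whole rows: for unit vectors, $\sum_j\varphi(x_1,\dots,x_{r-1},e_j)^2\le1$. The next lemma exploits this.

**Lemma 3.** Let $\alpha$ be a $q$-form, $q\ge2$, of comass $\le1$, and let $t_i\ge0$. Then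
$$\sum_{|I|=q}t_I\alpha_I^2\le\frac1{q!}\Big(\sum_it_i\Big)^{q-2}\sum_it_i^2 .$$

*Proof.* For $q=2$, by $t_it_j\le\frac12(t_i^2+t_j^2)$ and symmetry,
$$\sum_{i<j}t_it_j\alpha_{ij}^2=\tfrac12\sum_{i,j}t_it_j\alpha_{ij}^2\le\tfrac12\sum_it_i^2\sum_j\alpha_{ij}^2\le\tfrac12\sum_it_i^2,$$
with (N1) in the last step. For $q>2$, choosing one of the $q$ elements of $I$,
$$\sum_{|I|=q}t_I\alpha_I^2=\frac1q\sum_it_i\sum_{|J|=q-1}t_J(\iota_{e_i}\alpha)_J^2,$$
where the terms with $i\in J$ vanish. Since $\|\iota_{e_i}\alpha\|^*\le1$, induction bounds the inner sum by $\frac1{(q-1)!}(\sum_jt_j)^{q-3}\sum_jt_j^2$, and the claim follows. $\square$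

**Step 4 (separating large and small $c_i$).** We want to use Lemma 3 with $t_i=c_i/s_i$, but this ratio is under control only where $c_i\le s_i$. Let $r\ge2$, $\|\varphi\|^*\le1$, and
$$L=\{i:c_i>s_i\},\qquad t_i=c_i/s_i\le1\ \ (i\notin L),\qquad T=\sum_{i\notin L}t_i^2 .$$
For $i\notin L$ we have $s_i=(1+t_i^2)^{-1/2}$. As $1+x\ge2^x$ on $[0,1]$ (convexity of $2^x$), $\prod_{i\notin L}s_i\le2^{-T/2}$. For $i\in L$ we have $s_i<2^{-1/2}$, so $c_As_{L\setminus A}\le2^{-(|L|-|A|)/2}$ for $A\subset L$. Write each $I$ as $A\cup J$ with $A=I\cap L$, $J=I\setminus L$. Then $c_Is_{I^c}=c_As_{L\setminus A}\,t_J\prod_{i\notin L}s_i$ and $\varphi_I^2=(\iota_A\varphi)_J^2$, where $\iota_A$ is successive contraction with the $e_i$, $i\in A$ (the order affects only the sign). Hence, with $L^c=\{1,\dots,p\}\setminus L$,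
$$\sum_Ic_Is_{I^c}\varphi_I^2\le\sum_{A\subset L,\ |A|\le r}2^{-(|L|-|A|)/2}\;\Big[2^{-T/2}\sum_{J\subset L^c,\ |J|=r-|A|}t_J\,(\iota_A\varphi)_J^2\Big].\tag{9}$$

**Step 5 (the bracket in (9) is $O(p^{r/2-1})$).** Put $q=r-|A|$. The form $\iota_A\varphi$, restricted to the span of the $e_i$ with $i\in L^c$, is a $q$-form of comass $\le1$.

* If $q\ge2$, use Lemma 3 and $\sum_{i\notin L}t_i\le(pT)^{1/2}$. The bracket is at most
$$2^{-T/2}\,\frac1{q!}(pT)^{(q-2)/2}\,T=\frac1{q!}\,p^{(q-2)/2}\,T^{q/2}2^{-T/2}\le K_q\,p^{q/2-1}\le K_q\,p^{r/2-1},$$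
where $K_q=\frac1{q!}\sup_{T\ge0}T^{q/2}2^{-T/2}<\infty$.
* If $q=1$, the bracket is at most $\sum_j(\iota_A\varphi)_j^2\le1$, as $t_j\le1$. If $q=0$, it is at most $\varphi_A^2\le1$. Since $r\ge2$, we have $1\le p^{r/2-1}$.

**Step 6 (the sum over $A$, and conclusion).** With $\ell=|L|$, the remaining sum over $A$ satisfies
$$\sum_{a=0}^{r}\binom\ell a2^{-(\ell-a)/2}\le(r+1)\,(1+\ell)^r\,2^{r/2}\,2^{-\ell/2},$$
which is bounded in $\ell$ by a constant depending only on $r$. So by (9) and B.2, $\Gamma(r,s)\le C_r'\,p^{r/2-1}$, where $C_r'$ depends only on $r$. Finally $p=r+s\le(r+1)s$ for $s\ge1$, which gives $\Gamma(r,s)\le C_r\,s^{r/2-1}$ with $C_r=C_r'(r+1)^{r/2-1}$, enlarged if necessary so that $C_r>c_r$. This completes the proof of Theorem C. $\blacksquare$
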